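# Lindelöf Čech-complete spaces are subcompact

## 1. One discrete space, two bases

Let $D=\{1,2,3,\dots\}$ with the metric $d(m,n)=1+\frac1{m+n}$ for $m\ne n$, and $d(n,n)=0$. All non-zero distances lie between $1$ and $2$, so the triangle inequality holds. A Cauchy sequence is eventually constant, so $(D,d)$ is complete, and the topology is discrete.

Compute the open ball of radius $1+\frac1{2n}$ around $n$. A point $m\neq n$ lies in it exactly when $\frac1{m+n}<\frac1{2n}$, that is, when $m>n$. So this ball is the tail $\{m: m\ge n\}$. The tails are nested, they are closed as well as open, and their intersection is empty, although every one of them is a ball of a complete metric. Now take another base of the same space, the family of all singletons. Any nested family of singletons is constant and has a common point. So whether nested families of basic sets have a common point depends on the base, and a badly chosen base of a very good space can fail. Which spaces have at least one good base? To make this precise we fix the terms. All spaces are assumed to be Tychonoff.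

**Definition (filterbases, subcompactness).** A *filterbase* is a non-empty family $\mathcal F$ of non-empty subsets of $X$ such that for $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $W\subset U\cap V$. It is a *regular filterbase* if $W$ can always be chosen with $\overline W\subset U\cap V$. A base $\mathcal B$ of $X$ consisting of non-empty open sets is *subcompact* if $\bigcap\mathcal F\ne\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$. The space $X$ is *subcompact* if it has a subcompact base.

In a regular filterbase every $U\in\mathcal F$ contains $\overline W$ for some $W\in\mathcal F$ (take $V=U$). Hence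
$$\bigcap\mathcal F=\bigcap_{F\in\mathcal F}\overline F\qquad\text{for every regular filterbase }\mathcal F. \tag{1}$$

Here are the simplest cases.

- If $X$ is compact, every base is subcompact: the closures of the members of $\mathcal F$ have the finite intersection property, and (1) applies.
- In $\mathbb R$, the base of all non-empty open sets is not subcompact, because of $\{(n,\infty):n\in\omega\}$. The base of all non-empty bounded open intervals is subcompact, because closures are now compact. In the same way every locally compact space is subcompact: use the non-empty open sets with compact closure.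
- In $\omega^\omega$, let $[s]$ be the set of all $x\in\omega^\omega$ that extend the finite sequence $s$. Two cylinders $[s],[t]$ are disjoint or nested. The members of a regular filterbase of cylinders meet pairwise, so the corresponding sequences $s$ extend one another, and any $x$ extending all of them lies in the intersection. So the base of cylinders is subcompact, and $\omega^\omega$ is not locally compact at any point.
- $\mathbb Q$ is not subcompact. Let $\mathcal B$ be any base of non-empty open sets and let $\mathbb Q=\{q_0,q_1,\dots\}$. Choose $B_0\in\mathcal B$, and given $B_i$ choose $B_{i+1}\in\mathcal B$ with $\overline{B_{i+1}}\subset B_i\setminus\{q_i\}$. This is possible because $B_i\setminus\{q_i\}$ is open and, as $\mathbb Q$ has no isolated points, non-empty. Then $\{B_i:i\in\omega\}\subset\mathcal B$ is a regular filterbase with empty intersection.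

So some completeness is needed. The form of completeness we use is the following.

**Definition (Čech-completeness, Lindelöf properties).** $X$ is *Čech-complete* if $X$ is a $G_\delta$-subset of its Stone–Čech compactification $\beta X$. $X$ is *hereditarily Lindelöf* if every subspace of $X$ is Lindelöf.

A locally compact space is open in $\beta X$, hence Čech-complete. The space $\omega^\omega$ is Čech-complete too, and we check this by hand because it will be our test case. For $n\in\omega$ put
$$O_n=\bigcup\{\mathrm{cl}_{\beta\omega^\omega}[s]: s\in\omega^{n+1}\}.$$
The closure in $\beta X$ of a clopen subset of $X$ is clopen, and disjoint clopen subsets have disjoint closures, so $O_n$ is open and contains $\omega^\omega$. Let $z\in\bigcap_nO_n$. For each $n$ there is exactly one $s_n\in\omega^{n+1}$ with $z\in\mathrm{cl}[s_n]$, and $s_{n+1}$ extends $s_n$, since otherwise $[s_n]$ and $[s_{n+1}]$ would be disjoint. Let $x\in\omega^\omega$ extend all $s_n$. If $z\ne x$, take disjoint open sets $G\ni x$ and $H\ni z$ in $\beta\omega^\omega$. Some $[s_n]$ lies in $G$ and so misses $H$, which contradicts $z\in\mathrm{cl}[s_n]$. Hence $z=x\in\omega^\omega$, and $\bigcap_nO_n=\omega^\omega$.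

The problem for these notes comes from the paper "Every k-separable Čech-complete space is subcompact": *must a hereditarily Lindelöf Čech-complete space be subcompact?* The answer is yes, and only Lindelöfness is needed.

**Theorem 1 (Main Theorem).** Let $X$ be a Lindelöf Čech-complete space. Then $X$ has a base $\mathcal B$ of non-empty open sets such that every filterbase $\mathcal F\subset\mathcal B$ satisfies $\bigcap_{F\in\mathcal F}\overline F\neq\emptyset$. In particular $X$ is subcompact.

The "in particular" is (1), since a regular filterbase is a filterbase. A hereditarily Lindelöf Čech-complete space is Lindelöf and Čech-complete, so Theorem 1 gives at once: **every hereditarily Lindelöf Čech-complete space is subcompact.** The proof is in ZFC. From now on, up to the end of the proof of Theorem 1, $X$ is a non-empty Lindelöf Čech-complete space.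

## 2. Sequences, complete covers and star-finite covers

We prepare three tools. The first reduces filterbases to sequences, the second says when a family of closed sets has a common point, and the third turns Čech-completeness into countable combinatorics.

**Lemma 1 (sequences suffice).** Let $\mathcal B$ be a family of non-empty open subsets of $X$ such that $\bigcap_i\overline{V_i}\ne\emptyset$ for every sequence $V_0\supset V_1\supset\cdots$ of members of $\mathcal B$. Then $\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$ for every filterbase $\mathcal F\subset\mathcal B$.

*Proof.* Suppose $\bigcap_{F\in\mathcal F}\overline F=\emptyset$. Then $\{X\setminus\overline F:F\in\mathcal F\}$ is an open cover of the Lindelöf space $X$, so there are $F_0,F_1,\dots\in\mathcal F$ (with repetitions if necessary) such that $\bigcap_i\overline{F_i}=\emptyset$. Put $V_0=F_0$ and choose $V_{i+1}\in\mathcal F$ with $V_{i+1}\subset V_i\cap F_{i+1}$. Then $(V_i)$ is a decreasing sequence in $\mathcal B$ and $\bigcap_i\overline{V_i}\subset\bigcap_i\overline{F_i}=\emptyset$, a contradiction. $\square$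

**A complete sequence of covers.** Write $X=\bigcap_nO_n$ with $O_n$ open in $\beta X$. Replacing $O_n$ by $O_0\cap\dots\cap O_n$ we may assume $O_{n+1}\subset O_n$. Let $\mathcal A_n$ be the family of all open $A\subset X$ with $\mathrm{cl}_{\beta X}A\subset O_n$. It covers $X$, since $\beta X$ is regular. It has the following property.

$$\begin{gathered}\text{If }\mathcal H\text{ is a family of closed subsets of }X\text{ with the finite intersection property, and for each }n\\ \text{some }H_n\in\mathcal H\text{ lies in a member }A_n\text{ of }\mathcal A_n,\text{ then }\textstyle\bigcap\mathcal H\ne\emptyset.\end{gathered}\tag{2}$$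

Indeed, by compactness of $\beta X$ there is $z\in\bigcap_{H\in\mathcal H}\mathrm{cl}_{\beta X}H$. For each $n$ we have $z\in\mathrm{cl}_{\beta X}H_n\subset\mathrm{cl}_{\beta X}A_n\subset O_n$, so $z\in\bigcap_nO_n=X$. Each $H\in\mathcal H$ is closed in $X$, so $X\cap\mathrm{cl}_{\beta X}H=H$. Hence $z\in H$ for all $H\in\mathcal H$.

**Lemma 2 (star-finite covers).** For each $n$ there is an open cover $\{N_{n,j}:j\in\omega\}$ of $X$, some members possibly empty, such that each $\overline{N_{n,j}}$ lies in a member of $\mathcal A_n$, and for each $j$ the set $\{i:N_{n,i}\cap N_{n,j}\neq\emptyset\}$ is finite.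

*Proof.* Fix $n$. For $x\in A\in\mathcal A_n$ take a continuous $f:X\to[0,1]$ with $f(x)=1$ and $f=0$ off $A$, and put $h=\max(0,2f-1)$. Then $h(x)>0$, and the closure of $\{h>0\}=\{f>\frac12\}$ lies in $\{f\ge\frac12\}\subset A$. By the Lindelöf property, countably many such sets cover $X$. So there are continuous $h_k:X\to[0,1]$, $k\ge1$, such that the sets $C_k=\{h_k>0\}$ cover $X$ and each $\overline{C_k}$ lies in a member of $\mathcal A_n$.

The next sets exhaust $X$. Put $G_{-1}=G_0=\emptyset$ and $G_m=\bigcup_{k\le m}\{h_k>\frac1m\}$ for $m\ge1$. For $m\ge 1$,
$$\overline{G_m}\subset\bigcup_{k\le m}\{h_k\ge\tfrac1m\}\subset G_{m+1},$$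
and $\overline{G_m}\subset G_{m+1}$ is trivial for $m=-1,0$. Also $\bigcup_mG_m=X$: if $h_k(x)>0$, then $x\in G_m$ as soon as $m\ge k$ and $\frac1m<h_k(x)$.

Now cut $X$ into layers. For $m\ge0$ and $1\le k\le m+1$ let
$$A_{m,k}=C_k\cap(G_{m+1}\setminus\overline{G_{m-1}}).$$
These sets are open, and $\overline{A_{m,k}}\subset\overline{C_k}$ lies in a member of $\mathcal A_n$. They cover $X$: let $m\ge0$ be least with $x\in G_{m+1}$. Then $x\notin G_m$ (by minimality if $m\ge1$, and since $G_0=\emptyset$ if $m=0$), and $G_m\supset\overline{G_{m-1}}$. As $x\in G_{m+1}$, there is $k\le m+1$ with $h_k(x)>\frac1{m+1}$, so $x\in C_k$ and $x\in A_{m,k}$. Finally, if $m'\ge m+2$, then $A_{m,k}\subset G_{m+1}\subset G_{m'-1}$, while $A_{m',k'}$ misses $\overline{G_{m'-1}}$. So $A_{m,k}\cap A_{m',k'}=\emptyset$ whenever $|m-m'|\ge2$. For each $m$ there are only finitely many $k$, so each $A_{m,k}$ meets only finitely many others. Enumerate the $A_{m,k}$ without repetition of the index pairs as $N_{n,0},N_{n,1},\dots$ $\square$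

We fix these covers. We call $j$ an *address* of $x$ at level $n$ if $x\in N_{n,j}$. A point has finitely many, and at least one, address at each level.

**Test case 1.** In $X=\omega^\omega$, with the $O_n$ from Section 1, we may take as $N_{n,j}$ the cylinders $[s]$, $s\in\omega^{n+1}$, in any enumeration. They are pairwise disjoint, closed, and $\mathrm{cl}_{\beta X}[s]\subset O_n$.

**Test case 2.** In $X=D$ take $O_n=D$ for all $n$, and $N_{n,j}=\{j\}$ for $j\ge1$, $N_{n,0}=\emptyset$.

## 3. The metrizable case, and chains stuck at one level

The sensible first attempt is to use the sets $N_{n,j}$ themselves as a base. Let us see that this works when $X$ is metrizable.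

Let $\rho$ be a metric for $X$. In the proof of Lemma 2 we may shrink each $A\in \mathcal A_n$ around $x$ to its intersection with the ball of radius $2^{-n-1}$, and so have all $N_{n,j}$ of diameter at most $2^{-n}$. Then the non-empty sets $N_{n,j}$ form a base: if $U$ contains the $\varepsilon$-ball around $x$ and $2^{-n}<\varepsilon$, then $x\in N_{n,j}\subset U$ for some $j$. By Lemma 1 we only need to look at a decreasing sequence $V_i=N_{n_i,j_i}$ of non-empty sets.

- Suppose the levels $n_i$ are unbounded. For every $l$ some $n_i\ge l$, and $\overline{V_i}$ lies in a member of $\mathcal A_{n_i}\subset\mathcal A_l$. So (2), applied to $\{\overline{V_i}:i\in\omega\}$, gives $\bigcap_i\overline{V_i}\ne\emptyset$.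
- Suppose the $n_i$ are bounded. Then some $n$ equals $n_i$ for infinitely many $i$. Let $i_0$ be the first of these $i$. For every later one, $\emptyset\ne V_i\subset V_{i_0}$, so $N_{n,j_i}$ meets $N_{n,j_{i_0}}$. By star-finiteness only finitely many $j_i$ are possible, so one set $N_{n,j}$ occurs infinitely often. The sequence is decreasing, so it is eventually constant, and its closures have non-empty intersection.

So far, so good. But for a general $X$ the countable family of all $N_{n,j}$ need not be a base. If it is, then $X$ is second countable, hence metrizable. The space $[0,1]^{\omega_1}\times\omega^\omega$ is Lindelöf (the product of a compact and a Lindelöf space) and Čech-complete (it is a $G_\delta$ in the compact space $[0,1]^{\omega_1}\times\beta\omega^\omega$; see Fact 9 below), and it is not even first countable.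

The natural repair is to allow all sets $U\cap N_{n,j}$ with $U$ open. This fails at a precise point. In the second case above we used that only finitely many sets of level $n$ meet a given one. Now there are infinitely many: in $\omega^\omega$ the clopen sets
$$V_i=\bigcup_{j\ge i}[(0,j)]\subset[(0)]\tag{3}$$
are all of the form (open set)$\,\cap\,[(0)]$, they decrease, and $\bigcap_iV_i=\emptyset$. This chain is stuck at one level, just like the tails in $D$. Moreover the label $n$ in $U\cap N_{n,j}$ cannot be read off from the set, so we cannot forbid such chains by a condition on labels. We need a level that is visible in the set itself, and then a condition, also visible in the set, which stops a chain stuck at one level from running away.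

## 4. The rank of a set

**Definition.** For $A\subset X$ and $n,j\in\omega$ let
$$J_n(A)=\{j\in\omega:A\cap N_{n,j}\ne\emptyset\},\qquad S_n(j)=J_n(N_{n,j}),$$
$$\nu(A)=\min\{n:J_n(A)\text{ is infinite}\}\in\omega\cup\{\infty\},$$
with $\nu(A)=\infty$ if all $J_n(A)$ are finite.

We shall use the following rules without mention. Each $S_n(j)$ is finite, and $i\in S_n(j)$ if and only if $j\in S_n(i)$. If $N_{n,j}\ne\emptyset$, then $j\in S_n(j)$. If $A\subset B$, then $J_n(A)\subset J_n(B)$ and $\nu(A)\ge\nu(B)$. In particular $A\subset N_{n,j}$ implies $J_n(A)\subset S_n(j)$. Finally $J_n(A\cup B)=J_n(A)\cup J_n(B)$, so $\nu(A\cup B)=\min(\nu(A),\nu(B))$.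

**Example.** In $\omega^\omega$ with the covers of Test case 1, let $s$ have length $m$. At level $n$ the cylinders have length $n+1$. If $n+1\le m$, exactly one of them meets $[s]$; if $n+1>m$, infinitely many do. So $\nu([s])=m$. The sets $V_i$ in (3) all have rank $1$. In $D$ an infinite set has rank $0$ and a finite set has rank $\infty$.

**Remark.** For any $V\subset X$, $\nu(V)=\infty$ if and only if $\overline V$ is compact. (This is not used below, but it tells what $\nu$ measures: the first cover that sees the non-compactness of $\overline V$.) Suppose first that all $J_l(V)$ are finite, and let $\mathcal G$ be a family of closed subsets of $\overline V$ with the finite intersection property. Extend $\mathcal G$ to an ultrafilter $u$ on the set $\overline V$. For each $l$ we have $\overline V=\bigcup_{j\in J_l(V)}(\overline V\cap\overline{N_{l,j}})$, a finite union, so some $D_l=\overline V\cap\overline{N_{l,j_l}}$ is in $u$. By (2), applied to $\mathcal G\cup\{D_l:l\in\omega\}$, we get $\bigcap\mathcal G\ne\emptyset$. Conversely, if $\overline V$ is compact, then for each $l$ it is covered by $N_{l,j}$, $j\in E$, with $E$ finite, and $J_l(V)\subset\bigcup_{j\in E}S_l(j)$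 is finite.

The next two lemmas say how we will find points in $\bigcap_i\overline{A_i}$.

**Lemma 3.** Let $A_0\supset A_1\supset\cdots$ and $x_i\in A_i$. Suppose that for each $l$ there is a finite $E_l\subset\omega$ such that $x_i\in\bigcup_{j\in E_l}N_{l,j}$ for all but finitely many $i$. Then $\bigcap_i\overline{A_i}\ne\emptyset$.

*Proof.* Let $u$ be a free ultrafilter on $\omega$. For each $l$ the set $\{i:x_i\in\bigcup_{j\in E_l}N_{l,j}\}$ is cofinite, so it is in $u$. It is a finite union of the sets $\{i:x_i\in N_{l,j}\}$, $j\in E_l$, so there is $j_l\in E_l$ with $M_l=\{i:x_i\in N_{l,j_l}\}\in u$. Consider the family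
$$\{\overline{\{x_i:i\in M\}}:M\in u\}.$$
It consists of closed sets, and it has the finite intersection property because $u$ is closed under finite intersections and consists of non-empty sets. It contains $\overline{\{x_i:i\in M_l\}}\subset\overline{N_{l,j_l}}$, which lies in a member of $\mathcal A_l$, for every $l$. By (2) there is a point $z$ in all these sets. Since $\{i:i\ge k\}\in u$, we get $z\in\overline{\{x_i:i\ge k\}}\subset\overline{A_k}$ for every $k$. $\square$

**Lemma 4.** If $A_0\supset A_1\supset\cdots$ are non-empty and $\sup_i\nu(A_i)=\infty$, then $\bigcap_i\overline{A_i}\neq\emptyset$.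

*Proof.* Choose $x_i\in A_i$. Given $l$, there is $i_l$ with $\nu(A_{i_l})>l$, so $E_l=J_l(A_{i_l})$ is finite. For $i\ge i_l$ we have $x_i\in A_{i_l}$, and $x_i$ has some address at level $l$, which lies in $E_l$. Apply Lemma 3. $\square$

**Lemma 5.** If $G$ is open, $p\in G$ and $e\in\omega$, there is an open $P$ with $p\in P\subset G$ and $\nu(P)>e$.

*Proof.* Choose $j_l$ with $p\in N_{l,j_l}$ and put $P=G\cap\bigcap_{l\le e}N_{l,j_l}$. For $l\le e$ we have $J_l(P)\subset S_l(j_l)$, which is finite. $\square$

Lemma 4 says that bad chains are stuck, and stuck not only globally.

**Lemma 6 (bad chains have bounded local ranks).** Let $V_0\supset V_1\supset\cdots$ be non-empty with $\bigcap_i\overline{V_i}=\emptyset$. Then $\sup_i\nu(V_i)<\infty$. If $N\subset X$ and $V_i\cap N\ne\emptyset$ for all $i$, then $\sup_i\nu(V_i\cap N)<\infty$.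

*Proof.* The first assertion is the second one with $N=X$. If $\sup_i\nu(V_i\cap N)=\infty$, then Lemma 4 gives $\emptyset\ne\bigcap_i\overline{V_i\cap N}\subset\bigcap_i\overline{V_i}$, a contradiction. $\square$

## 5. Writing addresses into local ranks

Lemma 6 is the way past the obstruction. Let $(V_i)$ be a bad chain, stuck at rank $n$. If all $V_i$ meet $N$, the numbers $\nu(V_i\cap N)$ are bounded by one constant $c$. So *any data about $V_i$ that we force to be at most $\nu(V_i\cap N)$ take only finitely many values along the whole chain*, and the pigeonhole principle applies to them. The local rank of a piece of $V$ is a place where we can store a bound, and by Lemma 5 we can make local ranks as large as we like by taking small pieces.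

What do we want to store? We want to reach the hypothesis of Lemma 3 for points $x_i\in V_i$ attached to the sets: for each level $l$ a bound, independent of $i$, for an address of $x_i$ at level $l$. A single piece $V\cap N_{n,j}$ with finite local rank cannot bound the addresses at all levels. But it can bound those at levels $l\le j$. So it suffices that the sets $J_n(V_i)$ have infinitely many $j$ in common. To pass from one common $j$ to a larger one, let the piece at $j$ store a bound for a larger element of $J_n(V)$. To get a first common $j$, we need a piece that is known in advance, up to finitely many possibilities, to be met by all $V_i$. At levels $k<n$ this is available, because $J_k(V_0)$ is finite. These three requirements are conditions (c), (b), (a) below.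

**Definition (the family $\mathcal B$).** Let $\mathcal B$ consist of all non-empty open $V\subset X$ such that either $\nu(V)=\infty$, or $n:=\nu(V)<\infty$ and there is a *witness* $x\in V$ with

- (a) there are $k<n$ and $r\in J_k(V)$ with $\min J_n(V)\le\nu(V\cap N_{k,r})$;
- (b) for each $j\in J_n(V)$ there is $j'\in J_n(V)$ with $j<j'\le\nu(V\cap N_{n,j})$;
- (c) for each $j\in J_n(V)$ and each $l\le j$ there is $i\in\omega$ with $i\le\nu(V\cap N_{n,j})$ and $x\in N_{l,i}$.

**Example: $D$.** Every infinite subset has rank $0$, and (a) cannot hold for $n=0$. So $\mathcal B$ is the family of all non-empty finite subsets of $D$. The tails of Section 1 are gone.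

**Example: $\omega^\omega$.** Let $[(a)]$ have index $a$ at level $0$, and let $[(a,b)]$ have index $\pi(a,b)=\frac{(a+b)(a+b+1)}2+a$ at level $1$. At each level $l\ge2$ use any enumeration in which the cylinder of the zero sequence of length $l+1$ has index $0$.

First, the sets $V_i$ of (3) are not in $\mathcal B$ for $i\ge2$. They have rank $1$, so in (a) only $k=0$ and $r=0$ are possible, and $V_i\cap N_{0,0}=V_i$ has rank $1$, but $\min J_1(V_i)=\pi(0,i)=\frac{i(i+1)}2\ge3$. The cylinder $[(0)]$ is not in $\mathcal B$ either: it has rank $1$, $J_1([(0)])=\{0,1,3,6,10,\dots\}$, the piece at $j=1$ is $[(0,1)]$ of rank $2$, and there is no $j'\in J_1([(0)])$ with $1<j'\le2$, so (b) fails.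

Now let
$$V=[(0,0,0)]\cup[(1,0,0)]\cup\bigcup_{m\ge0}P_m,\qquad P_m=[(0,m+2,0,\dots,0)],$$
where the sequence defining $P_m$ has length $\frac{(m+3)(m+4)}2=\pi(0,m+3)$. We have $J_0(V)=\{0,1\}$ and $J_1(V)=\{0,2,3,6,10,\dots\}$, so $\nu(V)=1$. The piece of $V$ at $j=0$ is $[(0,0,0)]$, the piece at $j=2=\pi(1,0)$ is $[(1,0,0)]$, both of rank $3$, and the piece at $j=\pi(0,m+2)$ is $P_m$, whose rank is exactly $\pi(0,m+3)$, the next element of $J_1(V)$. So (b) holds. With the zero sequence as witness, (c) holds with $i=0$. And (a) holds with $k=0$, $r=1$: the piece $V\cap N_{0,1}=[(1,0,0)]$ has rank $3\ge0=\min J_1(V)$. So $V\in\mathcal B$. It is a small neighborhood of the witness, together with infinitely many satellites, each cut so fine that its rank bounds the index of the next.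

## 6. Nested sequences in $\mathcal B$

**Proposition 7.** If $V_0\supset V_1\supset\cdots$ are members of $\mathcal B$, then $\bigcap_i\overline{V_i}\ne\emptyset$.

*Proof.* Suppose $\bigcap_i\overline{V_i}=\emptyset$. By Lemma 6 the non-decreasing sequence $\nu(V_i)$ is bounded in $\omega$, so it is eventually constant. Passing to a tail of the sequence, which does not change $\bigcap_i\overline{V_i}$, we assume $\nu(V_i)=n<\infty$ for all $i$. Then each $V_i$ satisfies (a), (b), (c) with this same $n$. The sets $J_n(V_i)$ decrease with $i$.

**Step 1: $\bigcap_iJ_n(V_i)\ne\emptyset$.** The purpose is to find one index at level $n$ common to all $V_i$; condition (a) provides it. For each $i$ let $(k_i,r_i)$ be as in (a) for $V_i$. Then $k_i<n=\nu(V_0)$, and $r_i\in J_{k_i}(V_i)\subset J_{k_i}(V_0)$, which is finite. So there are only finitely many possible pairs, and some pair $(k,r)$ equals $(k_i,r_i)$ for infinitely many $i$. For these $i$ we have $V_i\cap N_{k,r}\ne\emptyset$, and since the $V_i$ decrease, this holds for all $i$. By Lemma 6, $c=\sup_i\nu(V_i\cap N_{k,r})<\infty$. Thus (a) gives $\min J_n(V_i)\le c$ for infinitely many $i$. Since $\min J_n(V_i)$ is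 non-decreasing in $i$, it is at most $c$ for all $i$, and so it is eventually constant, say equal to $j_0$. Then $j_0\in J_n(V_i)$ for all large $i$, hence for all $i$.

**Step 2: $J=\bigcap_iJ_n(V_i)$ is infinite.** We show, using (b), that $J$ has no largest element. Let $j\in J$. All $V_i$ meet $N_{n,j}$, so $c=\sup_i\nu(V_i\cap N_{n,j})<\infty$ by Lemma 6. By (b), for each $i$ there is $j_i'\in J_n(V_i)$ with $j<j_i'\le c$. Some value $j'$ occurs for infinitely many $i$. Then $j'\in J_n(V_i)$ for infinitely many, hence all, $i$. So $j'\in J$ and $j'>j$. Since $J\ne\emptyset$ by Step 1, $J$ is infinite.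

**Step 3: the witnesses have a common accumulation point.** Now (c) bounds addresses of the witnesses, and Lemma 3 finishes. Let $x_i\in V_i$ be a witness for $V_i$. Given $l$, choose $j\in J$ with $j\ge l$, and let $c=\sup_i\nu(V_i\cap N_{n,j})$, which is finite by Lemma 6. By (c), for every $i$ there is $t\le\nu(V_i\cap N_{n,j})\le c$ with $x_i\in N_{l,t}$. So $x_i\in\bigcup_{t\le c}N_{l,t}$ for all $i$. Lemma 3, applied with $A_i=V_i$ and $E_l=\{0,\dots,c\}$, gives $\bigcap_i\overline{V_i}\ne\emptyset$, a contradiction. $\square$

## 7. There are enough sets in $\mathcal B$

**Proposition 8.** $\mathcal B$ is a base of $X$.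

*Proof.* Let $x\in U$ with $U$ open. We must find $V\in\mathcal B$ with $x\in V\subset U$. If some open $W$ with $x\in W\subset U$ has $\nu(W)=\infty$, then $W\in\mathcal B$ and we are done. So assume
$$\nu(W)<\infty\quad\text{for every open }W\text{ with }x\in W\subset U.\tag{4}$$
For each $l$ fix $\beta_l$ with $x\in N_{l,\beta_l}$. The point $x$ will be the witness.

**Step 1: a point $q\in U$ that some level $k$ separates from $x$.** A neighborhood of $q$ will serve for (a). Suppose that $U\subset\bigcup_{r\in S_k(\beta_k)}N_{k,r}$ for every $k$. Then for every $k$ the set $J_k(U)\subset\bigcup_{r\in S_k(\beta_k)}S_k(r)$ is finite, so $\nu(U)=\infty$, contrary to (4). So we can fix $k$ and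
$$q\in U\setminus\bigcup_{r\in S_k(\beta_k)}N_{k,r}.$$
For each $l$ fix $\gamma_l$ with $q\in N_{l,\gamma_l}$. Then $\gamma_k\notin S_k(\beta_k)$.

**Step 2: the working region $W$ and its rank $n$.** We shrink $U$ around $x$ so that level $k$ sees only finitely much of it. Let
$$W=U\cap\bigcap_{l\le k}N_{l,\beta_l}\ni x,\qquad n=\nu(W).$$
By (4), $n<\infty$. For $l\le k$ the set $J_l(W)\subset S_l(\beta_l)$ is finite, so $n>k$. Also $\gamma_k\notin S_k(\beta_k)\supset J_k(W)$, that is,
$$W\cap N_{k,\gamma_k}=\emptyset.\tag{5}$$

**Step 3: blocks of indices.** We choose the places $i_m\in J_n(W)$ where the satellites will live, so far apart that their index sets at level $n$ do not interfere. Let $T_{-1}=S_n(\beta_n)\cup S_n(\gamma_n)$, a finite set containing $\beta_n$ and $\gamma_n$. Recursively, for $m\ge0$, choose $i_m\in J_n(W)$ with $\min S_n(i_m)>\max T_{m-1}$, and put $T_m=S_n(i_m)$. This is possible. The indices $r$ for which $S_n(r)$ meets $[0,\max T_{m-1}]$ are exactly those in $\bigcup_{t\le\max T_{m-1}}S_n(t)$, by the symmetry of $S_n$. This set is finite, and $J_n(W)$ is infinite. Since $N_{n,i_m}\ne\emptyset$, we have $i_m\in T_m$. Every element of $T_m$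 is less than every element of $T_{m+1}$, so the $T_m$ $(m\ge-1)$ are pairwise disjoint.

Next we fix the amount of information that the pieces in block $m$ have to store. For $m\ge-1$ put
$$e_m=\max\big(\{n+1,\ \max T_{m+1}\}\cup\{\beta_l:l\le\max T_m\}\big).\tag{6}$$

**Step 4: the pieces and the set $V$.** By Lemma 5 we can choose open sets as follows:

- $V'$ with $x\in V'\subset W\cap N_{n,\beta_n}$ and $\nu(V')\ge e_{-1}$;
- $Q$ with $q\in Q\subset U\cap N_{k,\gamma_k}\cap N_{n,\gamma_n}$ and $\nu(Q)\ge e_{-1}$;
- for each $m\ge0$, a non-empty $P_m\subset W\cap N_{n,i_m}$ with $\nu(P_m)\ge e_m$; note that $W\cap N_{n,i_m}\ne\emptyset$ because $i_m\in J_n(W)$.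

Let
$$V=V'\cup Q\cup\bigcup_{m\ge0}P_m.$$
It is open and $x\in V\subset U$. It remains to check that $V\in\mathcal B$ with witness $x$.

**Step 5: $\nu(V)=n$.** This identifies the level at which (a), (b), (c) must be checked. All pieces except $Q$ lie in $W$, so for $l<n$ we have $J_l(V)\subset J_l(W)\cup J_l(Q)$. This is finite, because $\nu(W)=n>l$ and $\nu(Q)\ge e_{-1}\ge n+1>l$. On the other hand $i_m\in J_n(P_m)\subset J_n(V)$ for every $m\ge0$, and the $i_m$ are distinct. So $J_n(V)$ is infinite.

**Step 6: each index of level $n$ sees only one block.** This computes the local ranks. Since $V'\subset N_{n,\beta_n}$, $Q\subset N_{n,\gamma_n}$ and $P_m\subset N_{n,i_m}$, we have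
$$J_n(V')\subset T_{-1},\qquad J_n(Q)\subset T_{-1},\qquad J_n(P_m)\subset T_m\quad(m\ge0).$$
Hence $J_n(V)\subset\bigcup_{m\ge-1}T_m$. Let $j\in J_n(V)\cap T_m$. The blocks are disjoint, so the only pieces that can meet $N_{n,j}$ are $P_m$ if $m\ge0$, and $V'$ and $Q$ if $m=-1$. So $V\cap N_{n,j}$ is contained in $P_m$, respectively in $V'\cup Q$. As $\nu(V'\cup Q)=\min(\nu(V'),\nu(Q))\ge e_{-1}$, in all cases
$$\nu(V\cap N_{n,j})\ge e_m\qquad\text{for }j\in J_n(V)\cap T_m.\tag{7}$$

**Step 7: condition (b).** The next block supplies the larger index. Let $j\in J_n(V)\cap T_m$ and take $j'=i_{m+1}\in J_n(V)\cap T_{m+1}$. Then $j<j'\le\max T_{m+1}\le e_m\le\nu(V\cap N_{n,j})$ by (6) and (7).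

**Step 8: condition (c).** The addresses $\beta_l$ of $x$ were included in $e_m$ for this. Let $j\in J_n(V)\cap T_m$ and $l\le j$. Then $l\le\max T_m$, so $\beta_l\le e_m\le\nu(V\cap N_{n,j})$, and $x\in N_{l,\beta_l}$.

**Step 9: condition (a).** Here $Q$ does its work. We have $k<n$. Put $r=\gamma_k$; then $r\in J_k(V)$ since $q\in Q\cap N_{k,\gamma_k}$. By (5), the part $V'\cup\bigcup_mP_m\subset W$ of $V$ misses $N_{k,\gamma_k}$. So $V\cap N_{k,\gamma_k}\subset Q$, and
$$\nu(V\cap N_{k,\gamma_k})\ge\nu(Q)\ge e_{-1}\ge\max T_0>\max T_{-1}.$$
On the other hand $x\in V\cap N_{n,\beta_n}$, so $\beta_n\in J_n(V)\cap T_{-1}$ and $\min J_n(V)\le\beta_n\le\max T_{-1}$. Hence $\min J_n(V)\le\nu(V\cap N_{k,\gamma_k})$, which is (a).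

So $V\in\mathcal B$ and $x\in V\subset U$. $\square$

**Remark (why $q$ is needed).** One might try to prove (a) with $r=\beta_k$ and do without $Q$. But $V\cap N_{k,\beta_k}$ contains all $P_m$, because $W\subset N_{k,\beta_k}$. So $J_n(V\cap N_{k,\beta_k})$ is infinite, and $\nu(V\cap N_{k,\beta_k})=n$. This rank cannot be raised by shrinking the pieces, while $\min J_n(V)$ is not bounded by $n$ in our construction. The piece $Q$ is visible at level $k$ apart from all the others, so its rank can be made large.

*Proof of Theorem 1.* If $X=\emptyset$ there is nothing to prove. Otherwise $\mathcal B$ is a base by Proposition 8, and its members are non-empty and open. By Proposition 7 the hypothesis of Lemma 1 holds for $\mathcal B$, so $\bigcap_{F\in\mathcal F}\overline F\ne\emptyset$ for every filterbase $\mathcal F\subset\mathcal B$. By (1), $\mathcal B$ is a subcompact base. $\square$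

The base $\mathcal B$ has a property stronger than subcompactness: arbitrary filterbases from $\mathcal B$, not only regular ones, have a common closure point. The Lindelöf property was used twice, in Lemma 1 and in Lemma 2. We make no claim about arbitrary Čech-complete spaces.

## 8. Sums: paracompact locally Lindelöf spaces

We recall a textbook theorem for this section and the next.

**Fact 9** (Engelking, *General Topology*, 3.9.1). For a Tychonoff space $X$ the following are equivalent: $X$ is Čech-complete; $X$ is a $G_\delta$ in some compactification of $X$; $X$ is a $G_\delta$ in every compactification of $X$.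

Two consequences will be used. A $G_\delta$-subset $X$ of a compact space $K$ is Čech-complete, since it is a $G_\delta$ in its compactification $\mathrm{cl}_KX$. And a closed subspace $Y$ of a Čech-complete space $X$ is Čech-complete: $Y=X\cap\mathrm{cl}_{\beta X}Y$ is a $G_\delta$ in the compactification $\mathrm{cl}_{\beta X}Y$ of $Y$.

A space is *locally Lindelöf* if each point has a Lindelöf neighborhood. For example, an uncountable discrete space is locally Lindelöf and not Lindelöf.

**Theorem 2.** Every paracompact, locally Lindelöf, Čech-complete space $X$ is subcompact.

*Proof.* **Step 1: $X$ is a sum of Lindelöf Čech-complete spaces.** This brings us back to Theorem 1. By regularity, each point has an open neighborhood whose closure is contained in a Lindelöf neighborhood, and this closure is Lindelöf as a closed subset of a Lindelöf space. By paracompactness, the cover by these open neighborhoods has a locally finite open refinement $\mathcal U$ which covers $X$ and consists of non-empty sets. Closures of members of $\mathcal U$ are again Lindelöf.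

Let $U\in\mathcal U$. Each point of $\overline U$ has an open neighborhood that meets only finitely many members of $\mathcal U$, and countably many of these neighborhoods cover $\overline U$. So $\overline U$, and hence $U$, meets only countably many members of $\mathcal U$. Call two members of $\mathcal U$ equivalent if they are joined by a finite chain of members of $\mathcal U$ in which successive ones meet. By induction, only countably many members can be reached from $U$ by chains of a given length, so each equivalence class is countable. The unions of different classes are disjoint, for a common point would give two meeting members from different classes. These unions are open, they are pairwise disjoint and cover $X$, so each of them is clopen.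

Let $Y$ be the union of one class. Since $Y$ is closed, $\overline U\subset Y$ for every $U$ in the class, so $Y$ is the union of countably many Lindelöf sets $\overline U$, hence Lindelöf. Being closed in $X$, $Y$ is Čech-complete. Thus $X=\bigoplus_sX_s$ with each $X_s$ Lindelöf and Čech-complete.

**Step 2: the bases fit together.** By Theorem 1 each $X_s$ has a subcompact base $\mathcal B_s$. Then $\mathcal B=\bigcup_s\mathcal B_s$ is a base of $X$ consisting of non-empty open sets. Let $\mathcal F\subset\mathcal B$ be a regular filterbase. Any two members of $\mathcal F$ intersect, because both contain a common non-empty set from $\mathcal F$. Hence $\mathcal F\subset\mathcal B_s$ for a single $s$. Closures in $X_s$ and in $X$ agree for subsets of $X_s$, so $\mathcal F$ is a regular filterbase in $X_s$, and $\bigcap\mathcal F\neq\emptyset$. $\square$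

## 9. Complements of closed $G_\delta$-sets in compact spaces

The last theorem describes Lindelöf Čech-complete spaces from outside, as subspaces of compact spaces. As an illustration, $[0,1]\setminus\mathbb Q$ arises from $[0,1]$ by removing countably many points, each of which is a closed $G_\delta$.

**Theorem 3.** Let $K$ be compact.

1. If $Z_0,Z_1,\dots$ are closed $G_\delta$-subsets of $K$, then $K\setminus\bigcup_mZ_m$ is subcompact.
2. Conversely, every dense Lindelöf Čech-complete subspace $X\subset K$ has the form in (1). So Lindelöf Čech-complete spaces are exactly the complements, in compact spaces, of countable unions of closed $G_\delta$-sets.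
3. If $A\subset K$ is countable and each point of $A$ is a $G_\delta$-point of $K$ (for example, if $K$ is first countable), then $K\setminus A$ is subcompact.
4. If $K$ is perfectly normal, every $G_\delta$-subspace of $K$ is subcompact.

*Proof.* Throughout, references such as "part 1" are to the parts of Theorem 3.

**Part 1.** We show that $X=K\setminus\bigcup_mZ_m$ is Lindelöf and Čech-complete. A closed $G_\delta$-set in a normal space is a zero-set, so $Z_m=f_m^{-1}(0)$ with $f_m:K\to[0,1]$ continuous. Let $f=(f_m)_m:K\to[0,1]^\omega$ and
$$Y=\{y\in f(K):y_m>0\text{ for all }m\}.$$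
Then $X=f^{-1}(Y)$. The map $f$ is closed, as a continuous map of a compact space into a Hausdorff space. Its restriction to the full preimage $f^{-1}(Y)$ is again closed as a map onto $Y$, and its fibers are compact. So $f|X:X\to Y$ is perfect. The space $Y$ is separable metrizable, hence Lindelöf, and the preimage of a Lindelöf space under a perfect map is Lindelöf. So $X$ is Lindelöf. Moreover $X=\bigcap_m(K\setminus Z_m)$ is a $G_\delta$ in $K$, so $X$ is Čech-complete by Fact 9, applied in the closure of $X$. Now Theorem 1 applies.

**Part 2.** Here we enlarge the compact sets in the remainder to closed $G_\delta$-sets without touching $X$. Since $X$ is dense, $K$ is a compactification of $X$. By Fact 9, $X$ is a $G_\delta$ in $K$, so $K\setminus X=\bigcup_mC_m$ with $C_m$ compact. Fix $m$. Every $x\in X$ has a cozero neighborhood in $K$ that misses $C_m$. Since $X$ is Lindelöf, countably many of these cover $X$. The union of countably many cozero sets is a cozero set of $K$, so its complement $Z_m$ is a zero-set, that is, a closed $G_\delta$-set. By construction $C_m\subset Z_m\subset K\setminus X$. Hence $K\setminus X=\bigcup_mC_m\subset\bigcup_mZ_m\subset K\setminus X$,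 so $X=K\setminus\bigcup_mZ_m$.

For the last sentence of part 2: the proof of part 1 shows that all such complements are Lindelöf and Čech-complete. Conversely a Lindelöf Čech-complete space $X$ is dense in the compact space $\beta X$, so what was just proved applies with $K=\beta X$.

**Part 3.** This is a special case of part 1: if $A$ is not empty, list it as $A=\{a_0,a_1,\dots\}$, with repetitions if $A$ is finite, and put $Z_m=\{a_m\}$. If $A=\emptyset$, put $Z_m=\emptyset$.

**Part 4.** The complement in $K$ of a $G_\delta$-subspace is a countable union of closed sets. In a perfectly normal space all closed sets are $G_\delta$, so part 1 applies. $\square$
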